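\title{Products of commutators in elementary groups over subrings of global fields}

\begin{abstract}
Let $R$ be a subring with $1$ of a global field and let $E_nR$ be the group generated by the elementary $n\times n$ matrices over $R$. We prove that for $n\ge 3$ every element of $E_nR$ is a product of six commutators of elements of $E_nR$, and of five if $n=3$. The proof reduces a matrix to a $2\times2$ block $M$ and writes $M=M^kM^l$ with $k+l=1$. Under congruence conditions on the entries of $M$, explicit identities make the two powers cancel at the cost of a single commutator. The conditions are met by class field theory; the one obstruction, a Hilbert symbol, is controlled by a $K_2$ argument.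
\end{abstract}

\section{The question and the result}\label{sec:intro}

For a group $G$ write $[x,y]=xyx^{-1}y^{-1}$, and let $c(G)$ be the smallest integer $c$ such that every element of the commutator subgroup $[G,G]$ is a product of $c$ commutators; put $c(G)=\infty$ if there is no such integer. Each element of $[G,G]$ is a product of finitely many commutators, and $c(G)$ measures how many are needed in the worst case. Since $1=[1,1]$, ``a product of $c$'' and ``a product of at most $c$'' mean the same.

Let $R$ be an associative ring with $1$. An \emph{elementary matrix} $e_{ij}(a)\in GL_nR$, where $a\in R$ and $i\ne j$, has diagonal entries $1$, the entry $a$ in position $(i,j)$, and zeros elsewhere. The elementary matrices generate a subgroup $E_nR$ of $GL_nR$. For distinct $i,j,k$,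
\begin{equation}\label{eq:perfect}
e_{ij}(a)=[e_{ik}(a),e_{kj}(1)],
\end{equation}
so for $n\ge3$ the group $E_nR$ is perfect, and $c(E_nR)$ is the least $c$ such that every element of $E_nR$ is a product of $c$ commutators of elements of $E_nR$.

By \eqref{eq:perfect}, a product of $r$ elementary matrices is a product of $r$ commutators. This gives no uniform bound. Left multiplication by an elementary matrix changes one row, so a matrix all of whose rows differ from those of the identity needs at least $n$ elementary factors; and over $\mathbb{Z}$ the number of steps in the Euclidean algorithm grows with the entries. A uniform bound has to come from large families of matrices that are single commutators, and from an arithmetic substitute for the Euclidean algorithm.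

A \emph{global field} is a finite extension $K$ of $\mathbb{Q}$ or of $\mathbb{F}_p(t)$. For a finite nonempty set $S$ of places of $K$ containing the archimedean ones, the ring $\mathcal{O}_S$ of elements of $K$ that are integral at all places outside $S$ is a \emph{Dedekind ring of arithmetic type}, or Hasse domain. Let $R$ be such a ring or, more generally, any subring with $1$ of a global field. It is known that the Bass stable rank of $R$ is at most $2$ and that $c(SL_nR)\le6$ for all sufficiently large $n$. The natural guess is that the bound holds as soon as the group is perfect by \eqref{eq:perfect}, and this is the conjecture posed in \cite{question}: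
\begin{quote}
\emph{for all such rings $R$ and all $n\ge3$, $c(E_nR)\le6$.}
\end{quote}
We prove it.

\begin{theorem}\label{thm:main}
Let $R$ be a subring with $1$ of a global field. Then $c(E_3R)\le5$, and $c(E_nR)\le6$ for all $n\ge4$. In particular $c(E_nR)\le6$ for all $n\ge3$.
\end{theorem}

We do not claim that $5$ and $6$ are optimal.

\subsection*{The idea} In any group,
\begin{equation}\label{eq:cancel}
x^{-1}\,z\,(hxh^{-1})=[x^{-1},zh]\;z .
\end{equation}
So a factor and a conjugate of its inverse cancel at the cost of one commutator, however complicated $x$ and $z$ are. We arrange such a cancellation as follows.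

A conjugate of $A\in E_nR$ can be written as $G\,(I_{n-2}\oplus M)\,X$ with $M=\left(\begin{smallmatrix}a&b\\c&d\end{smallmatrix}\right)\in SL_2R$, where $G$ is one commutator and $X$ is one commutator if $n=3$ and a product of two if $n\ge4$ (Sections \ref{sec:single} and \ref{sec:reduction}). Suppose that the orders of $d$ modulo $b$ and modulo $c$ are coprime. Choose $k+l=1$ with $d^k\equiv1\pmod b$ and $d^l\equiv1\pmod c$, and write $M=M^kM^l$. With the help of a third coordinate, $M^k$ becomes $N^{-k}$ and $M^l$ becomes a conjugate of $N^{-l}=N^{k}N^{-1}$, up to a few elementary factors, for one and the same matrix $N$ (Section \ref{sec:powers}). The factors $N^{-k}$ and $N^k$ cancel by \eqref{eq:cancel}. The outermost error terms are absorbed by $G$ and $X$, and the rest costs two more commutators. The count is $1+3+1=5$ for $n=3$ and $1+3+2=6$ for $n\ge4$.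

There is enough freedom in the choice of $M$ to make the two orders coprime. For $R=\mathbb{Z}$ this follows from Dirichlet's theorem and quadratic reciprocity (Section \ref{sec:Z}), and in general from class field theory (Sections \ref{sec:setup} and \ref{sec:solving}). The reciprocity law imposes one condition on a Hilbert symbol attached to $A$. It is automatic unless $R$ is an order in a totally imaginary number field; in that case it follows from $A\in E_nR$ by a $K_2$ argument (Sections \ref{sec:K2} and \ref{sec:theta}).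

\section{Matrices that are single commutators}\label{sec:single}

From now on all rings are commutative and $n\ge3$. In this section and the next, $R$ is arbitrary. The standard basis columns are $e_1,e_2,\dots$, so that $e_{ij}(a)=I+ae_ie_j^T$; angle brackets denote the span, and $\oplus$ the block sum of matrices. Let $\mathcal{C}_n$ be the set of commutators $[x,y]$ with $x,y\in E_nR$. We use the following facts without further comment.
\begin{itemize}
\item $\mathcal{C}_n$ is stable under inversion and transposition: $[x,y]^{-1}=[y,x]$ and $[x,y]^T=[(y^T)^{-1},(x^T)^{-1}]$.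
\item $\mathcal{C}_n$ is stable under conjugation by $GL_nR$, because $E_nR$ is normal in $GL_nR$ for $n\ge3$ by Suslin's theorem. In particular the coordinates may be permuted.
\item For $3\le r\le n$, an element of $\mathcal{C}_r$ placed on any $r$ of the $n$ coordinates lies in $\mathcal{C}_n$.
\item $SL_n\mathbb{Z}=E_n\mathbb{Z}$, so integer matrices of determinant $1$ define elements of $E_nR$.
\end{itemize}

An $r\times r$ matrix $C$ is \emph{cyclic} if for some $z\in R^r$, called a cyclic vector, the vectors $z,Cz,\dots,C^{r-1}z$ form a basis of $R^r$. In this basis $C$ is a companion matrix: if $C^rz=\sum_{j=1}^r\kappa_jC^{j-1}z$, its characteristic polynomial is $\chi_C=\lambda^r-\sum_j\kappa_j\lambda^{j-1}$. Hence two cyclic matrices with the same characteristic polynomial are conjugate by the matrix that carries one such basis to the other. If $Ce_i\in e_{i+1}+\langle e_1,\dots,e_i\rangle$ for all $i<r$, then $e_1$ is a cyclic vector. A $2\times2$ matrix with an off-diagonal entry $\pm1$ has the cyclic vector $e_1$ or $e_2$.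

All our single commutators come from one observation, which turns one commutator into a whole coset of commutators.

\begin{lemma}\label{lem:coset}
Let $U$ be a subgroup of $E_nR$ and let $\gamma,h\in E_nR$. Suppose that every element of $U$ has the form $v^{-1}\gamma^{-1}v\gamma$ with $v\in U$. Then $U\cdot\gamma^{-1}h\gamma h^{-1}\subset\mathcal{C}_n$.
\end{lemma}

\begin{proof}
For $v\in U$ we have $(v^{-1}\gamma^{-1}v\gamma)(\gamma^{-1}h\gamma h^{-1})=v^{-1}\,[\gamma^{-1},vh]\,v$.
\end{proof}

When $U$ is a module on which $\gamma$ acts linearly, the hypothesis says that $\gamma-1$ is onto. The element that makes this work over every ring, including $\mathbb{Z}$ and $\mathbb{F}_2$, is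
\[
\beta_0=\begin{pmatrix}0&-1\\1&1\end{pmatrix}\in SL_2\mathbb{Z},\qquad \chi_{\beta_0}=\lambda^2-\lambda+1,\qquad \det(\beta_0-1)=1 .
\]
A $1\times1$ matrix would not do, since $\mathbb{Z}$ has no unit $u$ with $u-1$ a unit. The simplest application has $h=1$.

\begin{lemma}\label{lem:column}
If $\eta\in\langle e_2,e_3\rangle\subset R^3$, then $I+\eta e_1^T\in\mathcal{C}_3$.
\end{lemma}

\begin{proof}
Let $U$ be the group of these matrices and $\gamma=1\oplus\beta_0$. For $v=I+\eta e_1^T$ we get $v^{-1}\gamma^{-1}v\gamma=I+(\beta_0^{-1}-1)\eta\,e_1^T$, and $\beta_0^{-1}-1=-\beta_0^{-1}(\beta_0-1)$ is invertible. Apply Lemma \ref{lem:coset} with $h=1$.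
\end{proof}

\begin{proposition}\label{prop:cyclic}
Let $C\in SL_{n-1}R$ be cyclic and $\xi\in R^{n-1}$. Then $\begin{pmatrix}C&\xi\\0&1\end{pmatrix}$ and $\begin{pmatrix}1&0\\ \xi&C\end{pmatrix}$ lie in $\mathcal{C}_n$.
\end{proposition}

\begin{proof}
The second matrix arises from the first by permuting coordinates, so we treat the first.

\emph{Step 1: one coset.} Put $\varepsilon=(-1)^n$. After conjugation, $C$ is a companion matrix: $Ce_i=e_{i+1}$ for $i\le n-2$ and $Ce_{n-1}=\varepsilon e_1+\sum_{i=2}^{n-1}g_ie_i$, the coefficient $\varepsilon$ being forced by $\det C=1$. Conjugation by $e_{1n}(x)$ replaces $\xi$ by $\xi-x(C-1)e_1=\xi-x(e_2-e_1)$, so we may assume that $\xi\in P:=\langle e_2,\dots,e_{n-1}\rangle$. Put $Q=\langle e_1,e_n\rangle$, and let $U(R)$ be the abelian group of the matrices $I+\phi$ with $\phi(P)=0$ and $\phi(Q)\subset P$; its elements are products of elementary matrices. Let $J\in SL_n\mathbb{Z}$ be given by $Je_i=e_{i+1}$ for $i\le n-2$, $Je_{n-1}=\varepsilon e_1$, $Je_n=e_n$. Our matrix is $vJ$, where $v\in U(R)$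 is defined by $ve_1=e_1+\varepsilon\sum g_ie_i$ and $ve_n=e_n+\xi$. It remains to show that $U(R)J\subset\mathcal{C}_n$.

\emph{Step 2: the element $\gamma$.} For $s=\pm1$ let $\gamma=\gamma_s=\gamma_P\oplus\gamma_Q\in SL_n\mathbb{Z}$ act on $Q$ as $\beta_0$, that is, $\gamma e_1=e_n$ and $\gamma e_n=e_n-e_1$, and on $P$ by
\[
\gamma e_2=e_2,\qquad \gamma e_3=e_3+se_2\ \ (\text{if }n\ge4),\qquad \gamma e_j=e_j+e_{j-1}\ \ (4\le j\le n-1).
\]
For $v=I+\phi\in U(R)$,
\[
v^{-1}\gamma^{-1}v\gamma=I+\gamma_P^{-1}\phi\gamma_Q-\phi=I+\gamma_P^{-1}\bigl(\phi\,(\gamma_Q-1)-(\gamma_P-1)\,\phi\bigr).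
\]
On $\operatorname{Hom}(Q,P)$, right multiplication by $\gamma_Q-1$ is invertible, left multiplication by $\gamma_P-1$ is nilpotent, and the two commute; so their difference is invertible and the hypothesis of Lemma \ref{lem:coset} holds. It now suffices to find $s$, $u\in U(\mathbb{Z})$ and $h\in SL_n\mathbb{Z}$ with
\begin{equation}\label{eq:conj}
u\gamma J=h\gamma h^{-1}.
\end{equation}
Indeed, then $\gamma^{-1}h\gamma h^{-1}=(\gamma^{-1}u\gamma)J$ lies in $U(\mathbb{Z})J$, and Lemma \ref{lem:coset} gives $U(R)J\subset\mathcal{C}_n$. The problem is now over $\mathbb{Z}$. We solve it by showing that both sides of \eqref{eq:conj} are cyclic and using $u$ to match characteristic polynomials.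

\emph{Step 3: the case $n=3$.} Here $\chi_\gamma=(\lambda-1)(\lambda^2-\lambda+1)=\lambda^3-2\lambda^2+2\lambda-1$. Let $ue_1=e_1+xe_2$, $ue_3=e_3+ye_2$. Then $H=u\gamma J$ sends $e_1\mapsto e_2$, $e_2\mapsto-e_3-ye_2$, $e_3\mapsto e_3-e_1+(y-x)e_2$. The trace $1-y$ must be $2$, so $y=-1$. With $z_1=e_1$, $z_2=Hz_1=e_2$, $z_3=Hz_2=e_2-e_3$ we find $Hz_3=z_1+xz_2+2z_3$, so $x=-2$ gives $\chi_H=\chi_\gamma$. A cyclic basis for $\gamma$ is $e_1+e_2$, $e_2+e_3$, $e_2+e_3-e_1$. It has determinant $-1$, as does $z_1,z_2,z_3$, so the matrix $h$ carrying it to $z_1,z_2,z_3$ lies in $SL_3\mathbb{Z}$.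

\emph{Step 4: the case $n\ge4$.} Write $ue_1=e_1+x$ and $ue_n=e_n+y$ with $x,y\in P$, now taken over $\mathbb{Z}$. Then $H=u\gamma J$ acts by
\[
e_1\mapsto e_2,\qquad e_i\mapsto e_{i+1}\pm e_i\ \ (2\le i\le n-2),\qquad e_{n-1}\mapsto\varepsilon(e_n+y),\qquad e_n\mapsto e_n-e_1+y-x,
\]
the sign being $s$ for $i=2$ and $+$ otherwise. Take $y=y_0e_{n-1}$. The trace of $H$ is $\varepsilon y_0$ plus an integer independent of $u$, so we can choose $y_0\in\mathbb{Z}$ with $\operatorname{tr}H=\operatorname{tr}\gamma$. Put $z_1=e_1$ and $z_{j+1}=Hz_j$. By induction $z_j\in e_j+\langle e_2,\dots,e_{j-1}\rangle$ for $2\le j\le n-1$, and $z_n\in\varepsilon e_n+P$. So $z_1,\dots,z_n$ is a basis of determinant $\varepsilon$, it does not depend on $x$, and $P=\langle z_2,\dots,z_{n-1}\rangle$. Write $Hz_n=\sum\kappa_jz_j$. The coefficients $\kappa_n=\operatorname{tr}H$ and $\kappa_1=(-1)^{n-1}\det H$ agree with those of $\chi_\gamma$. Since $x$ enters $H$ only through $He_n$, the vector $Hz_n$ is $-\varepsilon x$ plus a vector independent of $x$. So a suitable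 $x\in P$ gives $\kappa_2,\dots,\kappa_{n-1}$ any prescribed integer values, and we achieve $\chi_H=\chi_\gamma=(\lambda-1)^{n-2}(\lambda^2-\lambda+1)$.

The matrix $\gamma_P$ has the cyclic vector $e_{n-1}$, because $(\gamma_P-1)^je_{n-1}=\pm e_{n-1-j}$ for $0\le j\le n-3$, and $\gamma_Q$ has the cyclic vector $e_1$. Thus $\mathbb{Z}^n$, with $\lambda$ acting as $\gamma$, is the module $\mathbb{Z}[\lambda]/(\lambda-1)^{n-2}\oplus\mathbb{Z}[\lambda]/(\lambda^2-\lambda+1)$. As $\lambda^2-\lambda+1-\lambda(\lambda-1)=1$, the two ideals are comaximal, and by the Chinese remainder theorem the module is $\mathbb{Z}[\lambda]/(\chi_\gamma)$. So $\gamma$ is cyclic and $H=h\gamma h^{-1}$ with $h\in GL_n\mathbb{Z}$.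

It remains to obtain $\det h=1$. If $n$ is odd, replace $h$ by $-h$ if necessary. If $n$ is even, we use the sign $s$. With $\Sigma=\operatorname{diag}(1,-1,1,\dots,1)$ we have $\gamma_{-1}=\Sigma\gamma_1\Sigma^{-1}$, so $\Sigma$ carries a cyclic basis for $\gamma_1$ to one for $\gamma_{-1}$, of opposite determinant. The basis $z_1,\dots,z_n$ has determinant $\varepsilon$ for both values of $s$. Hence the two matrices $h$ have opposite determinants, and one choice of $s$ gives $\det h=1$.
\end{proof}

Two classes of matrices will stand to the left and to the right of the $2\times2$ block. Let $\mathcal{G}_n$ be the set of matrices in $SL_nR$ whose last row is $(0,\dots,0,1)$ and whose $i$th column lies in $e_{i+1}+\langle e_1,\dots,e_i\rangle$ for $i\le n-2$. Let $\mathcal{X}_n$ be the set of matrices $\left(\begin{smallmatrix}T'&0\\ *&\beta'\end{smallmatrix}\right)$ with $T'$ lower unitriangular of size $n-2$ and $\beta'\in SL_2R$ with lower left entry $-1$.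

\begin{proposition}\label{prop:GX}
We have $\mathcal{G}_n\subset\mathcal{C}_n$ and $\mathcal{X}_3\subset\mathcal{C}_3$. For $n\ge4$ every element of $\mathcal{X}_n$ is a product of two elements of $\mathcal{C}_n$.
\end{proposition}

\begin{proof}
The upper left $(n-1)\times(n-1)$ block of an element of $\mathcal{G}_n$ has determinant $1$ and the cyclic vector $e_1$, and for $n=3$ the block $\beta'$ is cyclic. In both cases Proposition \ref{prop:cyclic} applies.

Let $n\ge4$, $r=n-1\ge3$, and write $X\in\mathcal{X}_n$ as $\left(\begin{smallmatrix}1&0\\ \xi&B\end{smallmatrix}\right)$ with $B\in SL_rR$. Now $B$ need not be cyclic, and we multiply it by a signed cycle to make it so. In the standard basis of $R^r$,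
\[
Be_i\in e_i+\langle e_{i+1},\dots,e_r\rangle\ \ (i\le r-2),\qquad Be_{r-1}=je_{r-1}-e_r,\qquad Be_r\in\langle e_{r-1},e_r\rangle
\]
for some $j\in R$. Define $\Pi\in SL_r\mathbb{Z}$ by $e_{r-1}\mapsto e_{r-1}$, $e_r\mapsto e_{r-2}$, $e_i\mapsto e_{i-1}$ for $2\le i\le r-2$, and $e_1\mapsto\pm e_r$, with the sign that makes $\det\Pi=1$. Put $z_1=e_{r-1}$ and $z_{k+1}=B\Pi z_k$. Then $z_2=je_{r-1}-e_r$ and $z_3=jBe_{r-1}-Be_{r-2}$. We claim that
\[
z_{k+1}\in-e_{r-k}+\langle e_{r-k+1},\dots,e_r\rangle\qquad(2\le k\le r-1).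
\]
This holds for $k=2$. If it holds for some $k\le r-2$, then $\Pi z_{k+1}\in-e_{r-k-1}+\langle e_{r-k},\dots,e_{r-1}\rangle$, and applying $B$, which preserves $\langle e_{r-k},\dots,e_r\rangle$, gives the claim for $k+1$. So $z_1,\dots,z_r$ is a basis, $B\Pi$ is cyclic, and $X(1\oplus\Pi)=\left(\begin{smallmatrix}1&0\\ \xi&B\Pi\end{smallmatrix}\right)\in\mathcal{C}_n$. The matrix $\Pi^{-1}$ fixes $e_{r-1}$ and acts on the other $r-1\ge2$ basis vectors as a signed cycle of determinant $1$, which is cyclic; so $\Pi^{-1}\in\mathcal{C}_r$ by Proposition \ref{prop:cyclic}. Finally $X=X(1\oplus\Pi)\cdot(1\oplus\Pi^{-1})$.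
\end{proof}

\section{Powers of a $2\times2$ matrix}\label{sec:powers}

Let $M=\left(\begin{smallmatrix}a&b\\c&d\end{smallmatrix}\right)\in SL_2R$ and $\tau=a+d$. By the Cayley--Hamilton theorem $M^2=\tau M-1$ and $M^{-1}=\tau-M$, so there are polynomials $f_k,g_k$ in $\tau$ with integer coefficients, depending only on $k\in\mathbb{Z}$, such that
\[
M^k=f_k+g_kM=\begin{pmatrix}\alpha_k&g_kb\\g_kc&\delta_k\end{pmatrix}.
\]
Modulo $b$, and also modulo $c$, the matrix $M$ is triangular and $d$ is a unit. Hence $\delta_k$ is the class of $d^k$ in $(R/bR)^*$ and in $(R/cR)^*$. Put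
\[
N=\begin{pmatrix}a&bc\\1&d\end{pmatrix}=e_{12}(a)\begin{pmatrix}0&-1\\1&0\end{pmatrix}e_{12}(d)\in E_2R .
\]
It has the same trace and determinant as $M$, so $N^k=f_k+g_kN$, and
\[
N^{-k}=\begin{pmatrix}\delta_k&-g_kbc\\-g_k&\alpha_k\end{pmatrix},\qquad (N^T)^k=\begin{pmatrix}\alpha_k&g_k\\g_kbc&\delta_k\end{pmatrix}.
\]
If $b$ were a unit, $N^T$ would be the conjugate of $M$ by $\operatorname{diag}(1,b)$, and $N^{-k}$ differs from $(N^T)^k$ only by a signed exchange of the two coordinates. The next lemma says that when $\delta_k\equiv1\pmod b$, the effect of this conjugation on $M^k$ can be produced by elementary matrices in $SL_3$. The gain is that $N$, unlike $M$, is elementary and cyclic, and that $M$ and $M^T$ lead to the same $N$.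

Put $\widehat N=1\oplus N$, and for $p,q\in R$ let
\begin{gather*}
\operatorname{row}_3(p,q)=e_{31}(p)e_{32}(q),\qquad \operatorname{col}_1(p,q)=e_{21}(p)e_{31}(q),\\
\operatorname{col}_3(p,q)=e_{13}(p)e_{23}(q),\qquad \operatorname{row}_1(p,q)=e_{12}(p)e_{13}(q).
\end{gather*}
The matrices in the second line are the transposes of those above them.

\begin{lemma}\label{lem:F}
If $\delta_k=1+bs$ and $g=g_k$, then
\begin{equation}\label{eq:F1}
M^k\oplus1=\operatorname{row}_3(-s,g)\;e_{13}(-b)\;\widehat N^{-k}\;\operatorname{col}_1(gc,s)\;e_{13}(b).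
\end{equation}
If $\delta_l=1+cs'$ and $g'=g_l$, then
\begin{equation}\label{eq:F2}
M^l\oplus1=e_{31}(c)\;\operatorname{row}_1(g'b,s')\;(\widehat N^T)^{-l}\;e_{31}(-c)\;\operatorname{col}_3(-s',g').
\end{equation}
\end{lemma}

\begin{proof}
Write $\alpha=\alpha_k$ and $\delta=\delta_k$, so that $\alpha\delta-g^2bc=1$ and $\delta-bs=1$. We multiply out \eqref{eq:F1} from the right. The product $\operatorname{col}_1(gc,s)e_{13}(b)$ is the first matrix below; the second arises on multiplying by $\widehat N^{-k}$, the third on subtracting $b$ times row $3$ from row $1$: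
\[
\begin{pmatrix}1&0&b\\gc&1&gbc\\s&0&\delta\end{pmatrix},\qquad
\begin{pmatrix}1&0&b\\gc&\delta&0\\ \alpha s-g^2c&-g&1\end{pmatrix},\qquad
\begin{pmatrix}\alpha&gb&0\\gc&\delta&0\\ \alpha s-g^2c&-g&1\end{pmatrix}.
\]
Here we used $\delta gc-gbcs=gc$ in the second matrix and $1+g^2bc-\alpha bs=\alpha(\delta-bs)=\alpha$ in the third. Adding $-s$ times row $1$ and $g$ times row $2$ to row $3$ turns it into $(0,\,-g-sgb+g\delta,\,1)=(0,0,1)$. This proves \eqref{eq:F1}. For \eqref{eq:F2}, apply \eqref{eq:F1} to $M^T$, which has $b$ and $c$ exchanged but the same $N$, $g_l$ and $\delta_l$, and transpose.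
\end{proof}

\begin{example}\label{ex:numbers}
Let $R=\mathbb{Z}$ and $M=\left(\begin{smallmatrix}11&3\\7&2\end{smallmatrix}\right)$, so $N=\left(\begin{smallmatrix}11&21\\1&2\end{smallmatrix}\right)$. The order of $d=2$ is $2$ modulo $b=3$ and $3$ modulo $c=7$. Take $k=-2$, $l=3$. Then
\[
M^{-2}=\begin{pmatrix}25&-39\\-91&142\end{pmatrix},\qquad M^3=\begin{pmatrix}1835&504\\1176&323\end{pmatrix},
\]
with $142=1+3\cdot47$ and $323=1+7\cdot46$. So \eqref{eq:F1} holds with $s=47$, $g=-13$, and \eqref{eq:F2} with $s'=46$, $g'=168$. In the product $M\oplus1=(M^{-2}\oplus1)(M^3\oplus1)$ the factor $\widehat N^{2}$ meets $(\widehat N^T)^{-3}=(\widehat N^T)^{-2}(\widehat N^T)^{-1}$. Since $N^T$ is conjugate to $N$, the squares cancel by \eqref{eq:cancel}, and only $(\widehat N^T)^{-1}$ and eight row, column and elementary factors are left. Neither the number nor the shape of these leftovers depends on $k$ and $l$.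
\end{example}

\begin{proposition}\label{prop:three}
Let $k+l=1$, and suppose that $d^k=1$ in $(R/bR)^*$ and $d^l=1$ in $(R/cR)^*$. Then there are $p,q,p',q'\in R$ and $\kappa_1,\kappa_2,\kappa_3\in\mathcal{C}_3$ with
\[
M\oplus1=\operatorname{row}_3(p,q)\;\kappa_1\kappa_2\kappa_3\;\operatorname{col}_3(p',q').
\]
\end{proposition}

\begin{proof}
To use \eqref{eq:cancel} we need $\widehat N^T$ conjugate to $\widehat N$ inside $E_3R$. The matrix $\Omega=\left(\begin{smallmatrix}0&1\\1&d-a\end{smallmatrix}\right)$ maps the cyclic basis $e_1$, $Ne_1=(a,1)^T$ of $N$ to the cyclic basis $e_2$, $N^Te_2=(1,d)^T$ of $N^T$, so $\Omega N\Omega^{-1}=N^T$. Its determinant is $-1$, which the third coordinate corrects: $h=(-1)\oplus\Omega$ is the product of $(-1)\oplus\left(\begin{smallmatrix}0&1\\1&0\end{smallmatrix}\right)\in SL_3\mathbb{Z}$ and $e_{23}(d-a)$. So $h\in E_3R$ and $h\widehat Nh^{-1}=\widehat N^T$.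

By hypothesis both parts of Lemma \ref{lem:F} apply. Put $Z=\operatorname{col}_1(gc,s)\,e_{13}(b)\,e_{31}(c)\,\operatorname{row}_1(g'b,s')\in E_3R$. Since $-l=k-1$, we have $(\widehat N^T)^{-l}=h\widehat N^kh^{-1}(\widehat N^T)^{-1}$. In the product of \eqref{eq:F1} and \eqref{eq:F2}, the part between $\operatorname{row}_3(-s,g)$ and $\operatorname{col}_3(-s',g')$ is, by \eqref{eq:cancel},
\[
e_{13}(-b)\,\widehat N^{-k}Z\,h\widehat N^kh^{-1}\,(\widehat N^T)^{-1}e_{31}(-c)
=e_{13}(-b)\,[\widehat N^{-k},Zh]\,Z\,(\widehat N^T)^{-1}e_{31}(-c)=\kappa_1\kappa_2\kappa_3,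
\]
where
\begin{gather*}
\kappa_1=e_{13}(-b)\,[\widehat N^{-k},Zh]\,e_{13}(b),\qquad \kappa_2=e_{13}(-b)\,\operatorname{col}_1(gc,s)\,e_{13}(b),\\
\kappa_3=e_{31}(c)\,\operatorname{row}_1(g'b,s')\,(\widehat N^T)^{-1}\,e_{31}(-c).
\end{gather*}
Now $\kappa_1\in\mathcal{C}_3$ because $\widehat N,Z,h\in E_3R$, and $\kappa_2\in\mathcal{C}_3$ by Lemma \ref{lem:column}. The transpose of $\operatorname{row}_1(g'b,s')(\widehat N^T)^{-1}$ has the form $\left(\begin{smallmatrix}1&0\\ \xi&N^{-1}\end{smallmatrix}\right)$, and $N^{-1}=\left(\begin{smallmatrix}d&-bc\\-1&a\end{smallmatrix}\right)$ is cyclic; so $\kappa_3\in\mathcal{C}_3$ by Proposition \ref{prop:cyclic}.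
\end{proof}

\section{Reduction to a $2\times2$ block}\label{sec:reduction}

A vector is \emph{unimodular} if its entries generate the unit ideal, that is, if it is nonzero modulo every maximal ideal. The ring $R$ has \emph{stable rank at most $2$} if for every $r\ge2$ and every unimodular $(b_1,\dots,b_r,\Delta)$ there is $y\in R^r$ such that $b+\Delta y$ is unimodular. We shall meet this condition in the following form.

\begin{lemma}\label{lem:sr}
A domain $R$ in which every nonzero ideal has finite index has stable rank at most $2$.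
\end{lemma}

\begin{proof}
If $\Delta=0$, take $y=0$. Otherwise, adding $\Delta$ to $b_1$ if necessary, assume $b_1\ne0$. Since $R/b_1R$ is finite, only finitely many maximal ideals contain $b_1$. By the Chinese remainder theorem there is $y_2$ with $b_2+\Delta y_2\notin\mathfrak{p}$ for each of them that does not contain $\Delta$. The new vector is nonzero modulo $\mathfrak{p}$ if $b_1\notin\mathfrak{p}$, or if $b_1\in\mathfrak{p}$ and $\Delta\notin\mathfrak{p}$; and if $\Delta\in\mathfrak{p}$ it is congruent to the original $b$, which is nonzero modulo $\mathfrak{p}$.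
\end{proof}

In the rest of this section $R$ has stable rank at most $2$. Then every unimodular vector of length $r\ge2$ extends to a basis of $R^r$. For $r=2$ this holds in any ring: if $xa_1+ya_2=1$, add the vector $(-y,x)$. For $r\ge3$, elementary operations make the first $r-1$ entries unimodular, then make the last entry $1$, then clear the others.

\begin{lemma}\label{lem:unimod}
Let $r\ge2$ and let $a_0,a_1,\dots,a_r$ generate $R^r$. Then $a_0+\sum_{k=1}^rx_ka_k$ is unimodular for some $x_k\in R$.
\end{lemma}

\begin{proof}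
Let $D'$ be the matrix with columns $a_1,\dots,a_r$ and $\Delta=\det D'$. If a maximal ideal $\mathfrak{p}$ contains $\Delta$, then $a_1,\dots,a_r$ do not span $(R/\mathfrak{p})^r$, so $a_0\not\equiv0\pmod{\mathfrak{p}}$. Thus $(a_0,\Delta)$ is unimodular, and some $a_0+\Delta y=a_0+D'\operatorname{adj}(D')y$ is unimodular.
\end{proof}

To bring $A$ close to the shape $\mathcal{G}_n$ one would like a basis with $f_{i+1}\equiv Af_i$ modulo $f_1,\dots,f_i$. The difficulty is that the class of $Af_i$ need not be unimodular. Lemma \ref{lem:unimod} repairs this by adding later basis vectors to $f_i$, as long as the quotient has rank at least $2$. The corrections form a unitriangular matrix, and the last step, which cannot be made, leaves a $2\times2$ block.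

\begin{proposition}\label{prop:normal}
Let $A\in SL_nR$. There are $g\in GL_nR$, $G_0\in\mathcal{G}_n$, $Y_0\in SL_2R$ and a lower unitriangular matrix $T$ with lower right $2\times2$ block $I_2$ such that
\[
g^{-1}Ag=G_0\,(I_{n-2}\oplus Y_0)\,T .
\]
If $A\in E_nR$, then $Y_0Y'\oplus I_{n-2}\in E_nR$ for every $Y'\in E_2R$.
\end{proposition}

\begin{proof}
We construct a basis $f_1,\dots,f_n$ and vectors $f_i'\in f_i+\langle f_{i+1},\dots,f_n\rangle$ with $Af_i'\in f_{i+1}+\langle f_1,\dots,f_i\rangle$ for $i\le n-2$. Start with $f_1=e_1$ and $W_1=\langle e_2,\dots,e_n\rangle$. Suppose that for some $i\le n-2$ we have a decomposition $R^n=\langle f_1,\dots,f_i\rangle\oplus W_i$ with $f_1,\dots,f_i$ linearly independent and $W_i$ free of rank $n-i\ge2$, and vectors $f_j'\in f_j+\langle f_{j+1},\dots,f_i\rangle+W_i$ with $Af_j'\in f_{j+1}+\langle f_1,\dots,f_j\rangle$ for $j<i$. Let $\pi$ be the projection onto $W_i$. The vectors $f_1',\dots,f_{i-1}',f_i$ together with a basis $w_1,\dots,w_{n-i}$ of $W_i$ form a basis of $R^n$, and the surjective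 map $\pi A$ kills the first $i-1$ of them. Hence $\pi Af_i,\pi Aw_1,\dots,\pi Aw_{n-i}$ generate $W_i$. By Lemma \ref{lem:unimod} there is $f_i'\in f_i+W_i$ such that $f_{i+1}:=\pi Af_i'$ is unimodular in $W_i$. Extend $f_{i+1}$ to a basis of $W_i$ and let $W_{i+1}$ be the span of the other basis vectors. After the step $i=n-2$ let $f_n$ be the basis vector of $W_{n-1}$, and put $f_{n-1}'=f_{n-1}$, $f_n'=f_n$.

Let $g$ have columns $f_1,\dots,f_n$, and let $T^{-1}$ be the matrix of $f_i\mapsto f_i'$ in the basis $f$; then $T$ has the required shape. For $i\le n-2$ the $i$th column of $A'=g^{-1}AgT^{-1}\in SL_nR$ lies in $e_{i+1}+\langle e_1,\dots,e_i\rangle$. So the last row of $A'$ is $(0,\dots,0,t,u)$ with $(t,u)$ unimodular. Choose $Y_0\in SL_2R$ with bottom row $(t,u)$. Then $G_0=A'(I_{n-2}\oplus Y_0)^{-1}$ has the same first $n-2$ columns as $A'$ and last row $(0,\dots,0,1)$.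

If $A\in E_nR$, then $g^{-1}Ag\in E_nR$ by normality, $G_0\in\mathcal{C}_n\subset E_nR$ by Proposition \ref{prop:GX}, and $T\in E_nR$. So $I_{n-2}\oplus Y_0Y'\in E_nR$, and this matrix is conjugate to $Y_0Y'\oplus I_{n-2}$ by a permutation matrix.
\end{proof}

The block $Y_0$ can be changed by $e_{12}(\cdot)$ on the left, which $G_0$ absorbs, and on the right by a matrix whose inverse has lower left entry $-1$, which together with $T$ forms an element of $\mathcal{X}_n$. This gives three parameters. They move the entries $c$, $d$ and $b$ of the new block in arithmetic progressions.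

\begin{proposition}\label{prop:count}
In Proposition \ref{prop:normal} let $(t,u)$ be the bottom row of $Y_0$. Suppose that there are $M=\left(\begin{smallmatrix}a&b\\c&d\end{smallmatrix}\right)\in SL_2R$ and integers $k,l$ with
\begin{equation}\label{eq:N}
\begin{gathered}
c\in u+tR,\qquad d\in-t+cR,\qquad k+l=1,\\
d^k=1\ \text{in }(R/bR)^*,\qquad d^l=1\ \text{in }(R/cR)^*.
\end{gathered}
\end{equation}
Then $A$ is a product of $5$ elements of $\mathcal{C}_n$ if $n=3$, and of $6$ if $n\ge4$. If $u+tR$ contains a unit, then \eqref{eq:N} can be satisfied.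
\end{proposition}

\begin{proof}
Write $c=u+xt$ and $d=-t+zc$. Let $\beta=\left(\begin{smallmatrix}x&-1\\1&0\end{smallmatrix}\right)$ and $Y_1=Y_0\beta$, with bottom row $(c,-t)$. The matrices $Y_1e_{12}(z)$ and $M$ of determinant $1$ have the same bottom row, so $M=e_{12}(y)Y_1e_{12}(z)$ for some $y\in R$. Hence $g^{-1}Ag=G\,(I_{n-2}\oplus M)\,X$ with
\[
G=G_0\,e_{n-1,n}(-y),\qquad X=(I_{n-2}\oplus\beta')\,T,\qquad \beta'=e_{12}(-z)\beta^{-1}=\begin{pmatrix}z&1-zx\\-1&x\end{pmatrix}.
\]
Here $G\in\mathcal{G}_n$, since it arises from $G_0$ by adding a multiple of column $n-1$, whose last entry is $0$, to column $n$; and $X\in\mathcal{X}_n$.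

Apply Proposition \ref{prop:three} with the coordinates $n-1,n,n-2$ in the roles of $1,2,3$. This gives $I_{n-2}\oplus M=\rho\,\kappa_1\kappa_2\kappa_3\,\rho'$ with $\kappa_i\in\mathcal{C}_n$, $\rho=e_{n-2,n-1}(p)e_{n-2,n}(q)$ and $\rho'=e_{n-1,n-2}(p')e_{n,n-2}(q')$. The matrix $G\rho$ arises from $G$ by adding multiples of column $n-2$, whose last entry is $0$, to the last two columns; so $G\rho\in\mathcal{G}_n$. The matrix $\rho'X$ arises from $X$ by adding multiples of row $n-2$, whose last two entries are $0$, to the last two rows; so $\rho'X\in\mathcal{X}_n$. Now $g^{-1}Ag=(G\rho)\,\kappa_1\kappa_2\kappa_3\,(\rho'X)$, and Proposition \ref{prop:GX} gives the count.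

If $c=u+xt$ is a unit, take $M=Y_1$, $k=0$, $l=1$; the last condition is empty because $R/cR=0$.
\end{proof}

Note that \eqref{eq:N} forces $A\in E_nR$, although only $A\in SL_nR$ was assumed. Over a ring with $SL_nR\ne E_nR$, a solution of \eqref{eq:N} must therefore use the hypothesis $A\in E_nR$.

\section{Fields and the integers}\label{sec:Z}

If $R$ is a field, Lemma \ref{lem:sr} applies, and $u$ or $u+t$ is a unit. So Propositions \ref{prop:normal} and \ref{prop:count} prove the bounds of Theorem \ref{thm:main} for fields.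

The case $R=\mathbb{Z}$ shows the arithmetic of the general proof. If $t=0$, then $u$ is a unit. Let $t\ne0$. To satisfy \eqref{eq:N} we choose $c$, $d$, $b$ in this order, each a prime up to sign, using Dirichlet's theorem on primes in arithmetic progressions.

Let $c\in u+t\mathbb{Z}$ be an odd prime and let $\omega_c$ be the order of $-t$ modulo $c$. Let $p>\omega_c$ be a prime with $p\equiv t\pmod c$ and $p\equiv3\pmod4$, and put $d=-p$. Then $d$ has order $\omega_c$ modulo $c$. We need $b$ with $bc\equiv-1\pmod p$, so that $a=(1+bc)/d$ is an integer, and with the order of $d$ modulo $b$ prime to $\omega_c$. Try $b=\eta q$ with $\eta=\pm1$ and $q$ a prime. An odd prime $\ell\mid\omega_c$ is dealt with by the condition $q\equiv-1\pmod\ell$, which gives $\ell\nmid q-1$. The prime $2$ always divides $q-1$. The best we can do is $q\equiv3\pmod4$, and then $d$ must be a square modulo $q$. By quadratic reciprocity and $\bigl(\frac{-1}{p}\bigr)=-1$,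
\[
\Bigl(\frac{d}{q}\Bigr)=\Bigl(\frac{-p}{q}\Bigr)=\Bigl(\frac{q}{p}\Bigr)=\eta\Bigl(\frac{b}{p}\Bigr)=\eta\Bigl(\frac{-c}{p}\Bigr).
\]
So the residue symbol is fixed by the congruence $bc\equiv-1\pmod p$ up to the sign of $b$. Take $\eta=\bigl(\frac{-c}{p}\bigr)$ and a prime $q$ with $q\equiv3\pmod4$, $q\equiv-1\pmod\ell$ for the odd primes $\ell\mid\omega_c$, and $\eta qc\equiv-1\pmod p$; the moduli are pairwise coprime as $p>\omega_c$. The order $\omega_b$ of $d$ modulo $q$ divides $(q-1)/2$, which is prime to $\omega_c$. Choose $k\in\omega_b\mathbb{Z}$ and $l\in\omega_c\mathbb{Z}$ with $k+l=1$.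

In general $2$ is replaced by the number $m$ of roots of unity in the field, Dirichlet's theorem by Chebotarev's, and quadratic reciprocity by the product formula for Hilbert symbols. The choices $d<0$ and $\operatorname{sign}b=\eta$ used the real place of $\mathbb{Q}$; their analogues are local conditions on $d$ and $b$ at a finite set of places.

\section{Arithmetic preliminaries}\label{sec:setup}

\subsection*{Finitely generated rings} A matrix $A\in E_nR$ lies in $E_nR_0$, where $R_0$ is the subring generated by the entries of finitely many elementary factors, and commutators in $E_nR_0$ are commutators in $E_nR$. So we may assume that $R$ is finitely generated. Its fraction field $K$ is a finitely generated subfield of a global field, hence global or finite. If $K$ is finite, $R$ is a field, and fields were treated in Section \ref{sec:Z}. \emph{From now on $R$ is a finitely generated ring whose fraction field $K$ is a global field.}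

For a nonarchimedean place $v$ let $\mathcal{O}_v\subset K_v$ be the valuation ring of the completion and $\mathfrak{p}_v$ its maximal ideal. Let $S$ consist of the archimedean places and of the nonarchimedean $v$ with $R\not\subset\mathcal{O}_v$. It is finite because $R$ is finitely generated. It is nonempty: in a function field the elements integral at all places form the finite constant field, whereas $R$ is infinite. The integral closure of $R$ in $K$ is the intersection of the valuation rings containing $R$, so it is $\mathcal{O}:=\mathcal{O}_S$. The ring $\mathcal{O}$ is finitely generated and integral over $R$, hence a finitely generated $R$-module. Therefore the conductor $\mathfrak{f}=\{x\in\mathcal{O}:x\mathcal{O}\subset R\}$, an ideal of $\mathcal{O}$ contained in $R$, contains a common denominator of the generators and is nonzero. An ideal of $R$ containing $x\ne0$ contains $x\mathfrak{f}$, which has finite index in $\mathcal{O}$. By Lemma \ref{lem:sr}, the results of Section \ref{sec:reduction} apply to $R$.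

\subsection*{Class field theory and Hilbert symbols} Let $\operatorname{rec}_v$ be the local reciprocity map, sending uniformizers to the arithmetic Frobenius; it maps $K_v^*$ onto the Galois group of every finite abelian extension of $K_v$. For a finite abelian extension $L/K$ the local maps combine to a surjection $\operatorname{rec}_L$ from the idele group $\mathbb{A}_K^*$ onto $\operatorname{Gal}(L/K)$, compatible with restriction to subfields and trivial on $K^*$. Every open subgroup of finite index containing $K^*$ is the kernel of $\operatorname{rec}_L$ for a unique $L$, its \emph{class field}, and $E\subset L$ if and only if $\ker\operatorname{rec}_L\subset\ker\operatorname{rec}_E$. If $\mathcal{O}_v^*\subset\ker\operatorname{rec}_L$, then $v$ is unramified in $L$ and its Frobenius is $\operatorname{rec}_L(\pi_v)$, where $\pi_v$ is an idele with a uniformizer at $v$ and $1$ elsewhere. Chebotarev's theorem says that for a finite Galois extension $F/K$ every $\sigma\in\operatorname{Gal}(F/K)$ is the Frobenius of infinitely many primes of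 $F$ unramified over $K$.

Let $\mu_m$ be the group of roots of unity in $K$, of order $m$; in a function field $m$ is prime to the characteristic. The Hilbert symbol of order $m$ at $v$ is
\[
(x,y)_v=\operatorname{rec}_v(x)(y^{1/m})/y^{1/m}\in\mu_m\qquad(x,y\in K_v^*).
\]
We use these standard properties.
\begin{itemize}
\item[(H1)] It is bimultiplicative, $(x,y)_v(y,x)_v=1$, and $(x,-x)_v=(x,1-x)_v=1$. It is trivial if $x$ or $y$ is an $m$th power, and trivial for complex $v$.
\item[(H2)] If $v$ is nonarchimedean and $v\nmid m$, then $1+\mathfrak{p}_v\subset K_v^{*m}$, the symbol is trivial on pairs of units, and for a uniformizer $\pi$ and a unit $y$ we have $(\pi,y)_v=1$ if and only if $y$ is an $m$th power modulo $\mathfrak{p}_v$.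
\item[(H3)] For $y\in K^*$ and an idele $w$, the automorphism $\operatorname{rec}(w)$ of $K(y^{1/m})$ multiplies $y^{1/m}$ by $\prod_v(w_v,y)_v$. In particular $\prod_v(x,y)_v=1$ for $x,y\in K^*$ (product formula).
\end{itemize}

\subsection*{The bad places} Let $V_f$ be the finite set of nonarchimedean places $v\notin S$ that lie over a rational prime dividing $m\,|\mathcal{O}/\mathfrak{f}|$ if $K$ is a number field, and that divide $\mathfrak{f}$ if $K$ is a function field. Put $V=S\cup V_f$. A place $v\notin V$ is nonarchimedean and divides neither $\mathfrak{f}$ nor $m$, so (H2) applies to it. The ring $R$ is cut out of $\mathcal{O}$ by a condition at $V_f$: let $\widehat{\mathcal{O}}=\prod_{v\in V_f}\mathcal{O}_v$ and $\widehat R=R+\mathfrak{f}\widehat{\mathcal{O}}$. This is the closure of $R$ in $\widehat{\mathcal{O}}$, since $\mathfrak{f}\widehat{\mathcal{O}}$ is open and $\mathfrak{f}$ is dense in it. (If $V_f=\emptyset$, then $R=\mathcal{O}$ and all conditions at $V_f$ are empty.)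

\begin{lemma}\label{lem:hat}
\begin{itemize}
\item[(a)] An element $x\in\mathcal{O}$ lies in $R$ if and only if it lies in $\widehat R$.
\item[(b)] $\widehat R^*=\widehat R\cap\widehat{\mathcal{O}}^*$. In particular $\widehat R^*\supset(1+\mathfrak{f}\widehat{\mathcal{O}})\cap\widehat{\mathcal{O}}^*$.
\item[(c)] If $0\ne q\in R$ and $q\in\widehat R^*$, then $R\cap q\mathcal{O}=qR$; so $R/qR\to\mathcal{O}/q\mathcal{O}$ is injective.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $x-r\in\mathfrak{f}\widehat{\mathcal{O}}$ with $r\in R$, then $x-r\in\mathcal{O}\cap\mathfrak{f}\widehat{\mathcal{O}}=\mathfrak{f}$, as all primes dividing $\mathfrak{f}$ are in $V_f$. (b) If $x\in\widehat R\cap\widehat{\mathcal{O}}^*$, then $x^j\equiv1$ in the finite ring $\widehat{\mathcal{O}}/\mathfrak{f}\widehat{\mathcal{O}}$ for some $j\ge1$, so $x^{-1}\in x^{j-1}+\mathfrak{f}\widehat{\mathcal{O}}\subset\widehat R$. (c) If $y\in R\cap q\mathcal{O}$, then $y/q$ lies in $\mathcal{O}$ and in $\widehat R$; use (a).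
\end{proof}

The local data that we may prescribe for $b$ and $d$ at $V$ form the group $D=\prod_{v\in S}K_v^*\times\widehat R^*$; a nonzero element of $R\cap\widehat R^*$ is viewed in $D$ diagonally. Put $(x,y)_V=\prod_{v\in V}(x_v,y_v)_v$ for $x,y\in D$, and let $\Gamma\subset\mu_m$ be the subgroup generated by these values. It measures how far a power residue symbol can be adjusted by local choices. Since $d$ is chosen before $b$, we need one second argument that already yields all of $\Gamma$; for $\mathbb{Z}$ this was the role of $d<0$.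

\begin{lemma}\label{lem:ystar}
There is $y^*\in D$ with $\{(x,y^*)_V:x\in D\}=\Gamma$.
\end{lemma}

\begin{proof}
For a prime $\ell\mid m$ let $\ell^r$ be the exact power dividing $m$ and let $j_\ell\equiv1\pmod{\ell^r}$, $j_\ell\equiv0\pmod{m/\ell^r}$, so that $\zeta^{j_\ell}$ is the $\ell$-part of $\zeta\in\mu_m$. The $\ell$-part $\Gamma_\ell$ of $\Gamma$ is a cyclic $\ell$-group generated by the $\ell$-parts of the values. Its subgroups are linearly ordered, so it is generated by $(x_\ell,y_\ell)_V^{j_\ell}$ for a single pair. Put $y^*=\prod_\ell y_\ell^{j_\ell}$. The $\ell$-part of $(x_\ell,y^*)_V$ is $(x_\ell,y_\ell)_V^{j_\ell}$, so the subgroup $(D,y^*)_V$ of $\Gamma$ contains every $\Gamma_\ell$.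
\end{proof}

\subsection*{Prime elements with prescribed behavior} The next lemma replaces Dirichlet's theorem. Let $\mathfrak{a}\ne0$ be an ideal of $\mathcal{O}$ prime to $V_f$, let $\rho\in\mathcal{O}$ be prime to $\mathfrak{a}$, let $y\in D$, and let $W_f$ be an open subgroup of $(1+\mathfrak{f}\widehat{\mathcal{O}})\cap\widehat{\mathcal{O}}^*$. Put
\[
W=\prod_{v\in S}K_v^{*m}\times W_f\times\prod_{v\mid\mathfrak{a}}(1+\mathfrak{a}\mathcal{O}_v)\times\prod_{\text{other }v}\mathcal{O}_v^* .
\]
The open subgroup $K^*W$ has finite index in $\mathbb{A}_K^*$, because the class group of $\mathcal{O}_S$ (here $S\ne\emptyset$ is used) and the groups $K_v^*/K_v^{*m}$, $\widehat{\mathcal{O}}^*/W_f$ and $\mathcal{O}_v^*/(1+\mathfrak{a}\mathcal{O}_v)$ are finite. Let $L$ be its class field, let $\hat y$ be the idele with components $y_v$ for $v\in V$, $\rho$ for $v\mid\mathfrak{a}$, and $1$ elsewhere, and put $\sigma_0=\operatorname{rec}_L(\hat y)^{-1}$.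

\begin{lemma}\label{lem:prime}
Let $F\supset L$ be finite Galois over $K$ and let $\sigma\in\operatorname{Gal}(F/K)$ extend $\sigma_0$. There are infinitely many primes $\mathfrak{b}$ of $\mathcal{O}$, outside $V$ and prime to $\mathfrak{a}$, such that $\sigma$ is the Frobenius of a prime of $F$ above $\mathfrak{b}$. Each of them has a generator $b\in R\cap\widehat R^*$ with
\[
b\in y_vK_v^{*m}\ \ (v\in S),\qquad (b)_{v\in V_f}\in(y_v)_{v\in V_f}W_f,\qquad b\equiv\rho\pmod{\mathfrak{a}}.
\]
\end{lemma}

\begin{proof}
The first assertion is Chebotarev's theorem. For such $\mathfrak{b}$ we have $\operatorname{rec}_L(\pi_{\mathfrak{b}})=\sigma_0$, so $\hat y\pi_{\mathfrak{b}}=bw$ with $b\in K^*$ and $w\in W$. Comparing components gives the displayed conditions, and shows that $b$ is a uniformizer at $\mathfrak{b}$ and a unit at all other places outside $S$. So $b\mathcal{O}=\mathfrak{b}$. By Lemma \ref{lem:hat}(b), $W_f\subset\widehat R^*$, so $b\in\widehat R^*$, and $b\in R$ by Lemma \ref{lem:hat}(a).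
\end{proof}

The local conditions determine the Frobenius of $\mathfrak{b}$ on the abelian extension $L$. The following lemma shows that higher roots of a prime element are independent of abelian extensions, so that the Frobenius on them remains free.

\begin{lemma}\label{lem:radical}
Let $\ell\ne\operatorname{char}K$ be a prime, $d\in K^*$ with $v(d)=1$ for some nonarchimedean place $v$, and $y^{\ell^i}=d$. If $y$ lies in an abelian extension of $K$, then $\mu_{\ell^i}\subset K$.
\end{lemma}

\begin{proof}
Let $E/K$ be finite abelian and contain $y$ and $\mu_{\ell^i}$. Let $\tau\in\operatorname{Gal}(E/K)$ act on $\mu_{\ell^i}$ by $\zeta\mapsto\zeta^\kappa$, $\kappa\in\mathbb{Z}$, and put $z=y^\kappa/\tau(y)$. For $\sigma\in\operatorname{Gal}(E/K)$ write $\sigma y=\zeta y$ with $\zeta\in\mu_{\ell^i}$. As $\sigma\tau=\tau\sigma$, we get $\sigma z=\zeta^\kappa y^\kappa/\tau(\zeta y)=z$. So $z\in K^*$, and $z^{\ell^i}=d^{\kappa-1}$ gives $\ell^iv(z)=\kappa-1$. Hence every $\tau$ fixes $\mu_{\ell^i}$.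
\end{proof}

\section{Making the two orders coprime}\label{sec:solving}

The one fact that uses $A\in E_nR$ is the following; it is proved in Section \ref{sec:theta}.

\begin{proposition}\label{prop:claim}
Let $Y\in SL_2R$ have bottom row $(c,d')$, where $c\in R\cap\widehat R^*$ generates a prime ideal of $\mathcal{O}$ with place $v_c$. If $Y\oplus I_{n-2}\in E_nR$, then $(c,d')_{v_c}\in\Gamma$.
\end{proposition}

\begin{proposition}\label{prop:solve}
Let $A\in E_nR$ and let $(t,u)$ be as in Proposition \ref{prop:count}. Then \eqref{eq:N} can be satisfied.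
\end{proposition}

\begin{proof}
If $t=0$, then $u$ is a unit and Proposition \ref{prop:count} applies. Let $t\ne0$.

\emph{Step 1: choice of $c$.} Consider the finitely many maximal ideals $\mathfrak{p}_v\cap R$, $v\in V_f$, of $R$. If one of them contains $t$, it contains no element of $u+tR$; if not, $u+tR$ meets every class modulo it. By the Chinese remainder theorem some $c_0\in u+tR$ lies outside all of them, so $c_0\in\widehat R^*$ by Lemma \ref{lem:hat}(b). Let $\mathfrak{a}$ be the part of $t\mathcal{O}$ prime to $V_f$; it is prime to $c_0$ since $(t,c_0)$ is unimodular. Apply Lemma \ref{lem:prime} with $\rho=c_0$, $y_v=1$ for $v\in S$, $y_v=c_0$ for $v\in V_f$, $W_f=(1+t\mathfrak{f}\widehat{\mathcal{O}})\cap\widehat{\mathcal{O}}^*$ and $F=L$. We get $c\in R\cap\widehat R^*$ generating a prime $\mathfrak{c}\nmid t$ with place $v_c\notin V$. We have $c-c_0\in t\mathfrak{f}\mathcal{O}_v$ for all $v\notin S$: for $v\in V_f$ by the choice of $W_f$, for $v\mid\mathfrak{a}$ because $t\mathfrak{f}\mathcal{O}_v=\mathfrak{a}\mathcal{O}_v$, and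 for the other $v$ because $t\mathfrak{f}\mathcal{O}_v=\mathcal{O}_v$. So $c-c_0\in t\mathfrak{f}\subset tR$, and $c=u+xt$ with $x\in R$.

The matrix $\beta=\left(\begin{smallmatrix}x&-1\\1&0\end{smallmatrix}\right)=e_{12}(x)\left(\begin{smallmatrix}0&-1\\1&0\end{smallmatrix}\right)$ lies in $E_2R$, and $Y_0\beta$ has bottom row $(c,-t)$. By Propositions \ref{prop:normal} and \ref{prop:claim},
\[
\zeta_c:=(c,-t)_{v_c}\in\Gamma .
\]
Let $\omega_c$ be the order of $-t$ in $(\mathcal{O}/\mathfrak{c})^*$. It divides $|\mathcal{O}/\mathfrak{c}|-1$, so its prime divisors $\ell$ differ from $\operatorname{char}K$. From now on $W_f$ is the open group of all $w\in\widehat{\mathcal{O}}^*$ with $w\equiv1\pmod{\mathfrak{f}}$ and $w_v\in K_v^{*m}$ for $v\in V_f$; with this choice a prime element from Lemma \ref{lem:prime} agrees with $y$ up to $m$th powers at all places of $V$.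

\emph{Step 2: choice of $d$.} Lemma \ref{lem:prime} with $\mathfrak{a}=\mathfrak{c}$, $\rho=-t$, $y=y^*$ and $F=L$ gives $d\in R\cap\widehat R^*$ generating a prime with place $v_d\notin V\cup\{v_c\}$, such that $d+t\in R\cap c\mathcal{O}=cR$ and $(z,d)_V=(z,y^*)_V$ for all $z\in D$. Thus $(D,d)_V=\Gamma$, and $d$ has order $\omega_c$ modulo $\mathfrak{c}$.

\emph{Step 3: local conditions on $b$.} Fix $\rho\in\mathcal{O}$ with $\rho c\equiv-1\pmod{d\mathcal{O}}$; we need $b\equiv\rho$. By (H2) the product formula for $(-c,d)$ involves only $V$, $v_c$ and $v_d$. Also by (H2), $(\rho,d)_{v_d}=((-c)^{-1},d)_{v_d}$ and $(-c,d)_{v_c}=(c,d)_{v_c}=(c,-t)_{v_c}$. Hence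
\begin{equation}\label{eq:recip}
(\rho,d)_{v_d}=(-c,d)_{v_d}^{-1}=\zeta_c\,(-c,d)_V .
\end{equation}
This shows what is at stake. For a prime $\mathfrak{b}\notin V$ the group $\mu_m$ embeds in $(\mathcal{O}/\mathfrak{b})^*$, so primes $\ell$ dividing both $m$ and $\omega_c$ cannot be kept out of $|\mathcal{O}/\mathfrak{b}|-1$, and we want $d$ to be an $m$th power modulo $\mathfrak{b}=b\mathcal{O}$. The product formula for $(b,d)$ and \eqref{eq:recip} give $(b,d)_{\mathfrak{b}}^{-1}=\zeta_c\,(-bc,d)_V$, which can be $1$ only if $\zeta_c\in\Gamma$.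

Choose $z\in D$ with $(z,d)_V=\zeta_c^{-1}$ and put $y=-z/c\in D$. Let $W$, $L$, $\hat y$, $\sigma_0$ be the data of Lemma \ref{lem:prime} for $\mathfrak{a}=d\mathcal{O}$, $\rho$ and $y$. For $w\in W$ every symbol $(w_v,d)_v$ is trivial: $w_v$ is an $m$th power for $v\in V$ and for $v=v_d$, and elsewhere $w_v$ and $d$ are units. By (H3), $K(d^{1/m})\subset L$, and $\operatorname{rec}_L(\hat y)$ multiplies $d^{1/m}$ by
\[
(y,d)_V\,(\rho,d)_{v_d}=\zeta_c\,(-cy,d)_V=\zeta_c\,(z,d)_V=1 .
\]
So \emph{$\sigma_0$ fixes $d^{1/m}$}.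

\emph{Step 4: the Frobenius element.} Let $\ell$ run over the prime divisors of $\omega_c$, say $s$ of them. The exact power of $\ell$ in $|\mathcal{O}/\mathfrak{b}|-1$ is read off from the action of the Frobenius on $\ell$-power roots of unity. Over $\mathbb{Z}$ we made it as small as possible. In general $L$ may contain more roots of unity than $K$, and $\sigma_0$ may fix them, so we accept some exponent $n_\ell$ and make $d$ an $\ell^{n_\ell}$th power modulo $\mathfrak{b}$.

A global field contains only finitely many roots of unity, so the degrees $[L(\mu_{\ell^\nu}):L]$ are unbounded in $\nu$. Choose $\nu$ such that they exceed $s$ for all $\ell$, and let $L'=L(\mu_{\ell^\nu}:\ell\mid\omega_c)$, a finite abelian extension of $K$. The extensions of $\sigma_0$ to $L'$ form a coset of $\operatorname{Gal}(L'/L)$. For each $\ell$, those trivial on $\mu_{\ell^\nu}$ form the empty set or a coset of a subgroup of index greater than $s$. So some extension $\sigma_1$ is nontrivial on every $\mu_{\ell^\nu}$. Let $n_\ell<\nu$ be maximal such that $\sigma_1$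 is trivial on $\mu_{\ell^{n_\ell}}$, and let $\ell^{r_\ell}$ be the exact power of $\ell$ dividing $m$; then $r_\ell\le n_\ell$.

Choose $\theta_\ell$ with $\theta_\ell^{\ell^{n_\ell}}=d$. The element $\theta_\ell^{\ell^{n_\ell-r_\ell}}$ is an $\ell^{r_\ell}$th root of $d$, so it is a power of $d^{1/m}$ times an element of $\mu_{\ell^{r_\ell}}\subset K$. Hence it lies in $L$ and is fixed by $\sigma_0$. By Kummer theory, $\tau\mapsto\tau\theta_\ell/\theta_\ell$ maps $\operatorname{Gal}(L'(\theta_\ell)/L')$ isomorphically onto $\mu_{\ell^j}$, where $j$ is minimal with $\theta_\ell^{\ell^j}\in L'$. We have just seen that $j\le n_\ell-r_\ell$. Lemma \ref{lem:radical}, applied to $\theta_\ell^{\ell^j}\in L'$ and $v_d$, gives $\mu_{\ell^{n_\ell-j}}\subset K$, that is, $n_\ell-j\le r_\ell$. So $j=n_\ell-r_\ell$. Let $F=L'(\theta_\ell:\ell\mid\omega_c)$, the compositum of $L'$ with splitting fields of the separable polynomials $\lambda^{\ell^{n_\ell}}-d$, hence Galois over $K$. The degrees for different $\ell$ are coprime, so $\operatorname{Gal}(F/L')=\prod_\ell\mu_{\ell^{n_\ell-r_\ell}}$.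 An extension $\sigma'$ of $\sigma_1$ to $F$ fixes $\theta_\ell^{\ell^{n_\ell-r_\ell}}$, so $\sigma'\theta_\ell=\zeta_\ell\theta_\ell$ with $\zeta_\ell\in\mu_{\ell^{n_\ell-r_\ell}}$. Let $\tau\in\operatorname{Gal}(F/L')$ correspond to $(\zeta_\ell^{-1})_\ell$. Then $\sigma=\tau\sigma'$ extends $\sigma_1$ and fixes every $\theta_\ell$.

\emph{Step 5: choice of $b$.} Lemma \ref{lem:prime} with this $F$ and $\sigma$ gives $b\in R\cap\widehat R^*$ generating a prime $\mathfrak{b}$ that divides neither $d$ nor $\omega_c$, with $bc\equiv-1\pmod{d\mathcal{O}}$ and with a prime $\mathfrak{B}\mid\mathfrak{b}$ of $F$ whose Frobenius is $\sigma$. Put $q=|\mathcal{O}/\mathfrak{b}|$. On $\mu_{\ell^\nu}$, which embeds in the residue field of $\mathfrak{B}$, $\sigma$ acts by $\zeta\mapsto\zeta^q$. It is trivial on $\mu_{\ell^{n_\ell}}$ but not on $\mu_{\ell^{n_\ell+1}}$, so $\ell^{n_\ell}$ is the exact power of $\ell$ dividing $q-1$. Also $\theta_\ell^q\equiv\sigma\theta_\ell=\theta_\ell\pmod{\mathfrak{B}}$, so the residue of $\theta_\ell$ lies in $\mathcal{O}/\mathfrak{b}$.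 Thus $d$ is an $\ell^{n_\ell}$th power in the cyclic group $(\mathcal{O}/\mathfrak{b})^*$ of order $q-1$, and its order $\omega_b$ is prime to $\ell$. Hence $\omega_b$ is prime to $\omega_c$.

By Lemma \ref{lem:hat}(c), $1+bc\in R\cap d\mathcal{O}=dR$, so $a=(1+bc)/d\in R$ and $M=\left(\begin{smallmatrix}a&b\\c&d\end{smallmatrix}\right)\in SL_2R$. Choose $k\in\omega_b\mathbb{Z}$ and $l\in\omega_c\mathbb{Z}$ with $k+l=1$. Then $d^k=1$ in $\mathcal{O}/b\mathcal{O}$ and $d^l=1$ in $\mathcal{O}/c\mathcal{O}$, hence in the subrings $R/bR$ and $R/cR$.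
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:main}]
By the first paragraph of Section \ref{sec:setup} we may assume that $R$ is finitely generated with global fraction field. For $A\in E_nR$, Propositions \ref{prop:normal}, \ref{prop:solve} and \ref{prop:count} show that $A$ is a product of $5$ commutators of elements of $E_nR$ if $n=3$, and of $6$ if $n\ge4$. It remains to prove Proposition \ref{prop:claim}.
\end{proof}

\section{$K_2$ of a local ring with finite residue field}\label{sec:K2}

The proof of Proposition \ref{prop:claim} compares lifts of a matrix to Steinberg groups over $K$ and over the completions of $R$. The local lifts are determined up to $K_2$ of these completions, and to bound the resulting ambiguity by $\Gamma$ we need to know that this $K_2$ is generated by symbols of units.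

Let $\Lambda$ be a commutative ring and $r\ge3$. The \emph{Steinberg group} $\operatorname{St}_r(\Lambda)$ has generators $x_{ij}(a)$, $i\ne j$, $a\in\Lambda$, and relations
\[
x_{ij}(a)x_{ij}(b)=x_{ij}(a+b),\quad [x_{ij}(a),x_{jl}(b)]=x_{il}(ab)\ (i\ne l),\quad [x_{ij}(a),x_{kl}(b)]=1\ (j\ne k,\ i\ne l).
\]
It maps onto $E_r\Lambda$ by $x_{ij}(a)\mapsto e_{ij}(a)$, with kernel $K_2(r,\Lambda)$; the image of an element is called its matrix. The groups $SL$, $E$, $\operatorname{St}$, $K_2$ without index are the direct limits for $r\to\infty$. For $u\in\Lambda^*$ put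
\[
w_{ij}(u)=x_{ij}(u)x_{ji}(-u^{-1})x_{ij}(u),\qquad h_{ij}(u)=w_{ij}(u)w_{ij}(-1).
\]
On the coordinates $i,j$ their matrices are $\left(\begin{smallmatrix}0&u\\-u^{-1}&0\end{smallmatrix}\right)$ and $\operatorname{diag}(u,u^{-1})$. We have $w_{ij}(u)^{-1}=w_{ij}(-u)$ and $h_{ij}(1)=1$, and the definition of $w_{ij}(-1/z)$ can be read as
\begin{equation}\label{eq:flip}
x_{ji}(z)=x_{ij}(1/z)\,w_{ij}(-1/z)\,x_{ij}(1/z)\qquad(z\in\Lambda^*).
\end{equation}
We use four facts.
\begin{itemize}
\item[(S1)] \cite[\S9]{Milnor} If $w$ is a product of elements $w_{ij}(u)$ and its matrix sends $e_k$ to $d_ke_{\pi(k)}$, then $wx_{kl}(a)w^{-1}=x_{\pi(k)\pi(l)}(d_kad_l^{-1})$.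
\item[(S2)] The subgroup generated by the $x_{ij}(a)$ with $i<j$ contains no element $\ne1$ with matrix $I$; the same holds for $i>j$.
\item[(S3)] $\operatorname{St}_r(\Lambda\times\Lambda')=\operatorname{St}_r(\Lambda)\times\operatorname{St}_r(\Lambda')$, so $K_2$ commutes with finite products.
\item[(S4)] $K_2(k)=1$ for a finite field $k$ (Steinberg). For any field $F$, the group $K_2(F)$ is presented by the symbols $\{u,v\}$, $u,v\in F^*$, defined below, subject to bimultiplicativity and $\{u,1-u\}=1$ (Matsumoto); in particular $\{u,-u\}=1$.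
\end{itemize}
For (S2), induct on $j_0$ for the subgroup generated by the $x_{ij}(a)$ with $i<j\le j_0$: the elements $\prod_{i<j_0}x_{ij_0}(a_i)$ form a subgroup normalized by the generators with $j<j_0$, and each of them is determined by its matrix. The case $i>j$ is the same with rows in place of columns. For (S3), the elements $x_{ij}(a,0)$ and $x_{kl}(0,b)$ commute: by the relations if $(k,l)\ne(j,i)$, and otherwise because $x_{ji}(0,b)=[x_{jp}(0,b),x_{pi}(0,1)]$ for $p\ne i,j$.

Let $H$ be the group generated by all $h_{ij}(u)$. By (S1), an element $h\in H$ with matrix $\operatorname{diag}(d_1,\dots,d_r)$ satisfies $hx_{kl}(a)h^{-1}=x_{kl}(\chi a)$ and $hw_{kl}(v)h^{-1}=w_{kl}(\chi v)$ with $\chi=d_k/d_l$. Conjugating $w_{ij}(u)$ by itself gives $w_{ij}(u)=w_{ji}(-u^{-1})$. The \emph{symbol}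
\[
\{u,v\}=h_{ij}(u)h_{ij}(v)h_{ij}(uv)^{-1}\qquad(u,v\in\Lambda^*)
\]
has matrix $I$, so it commutes with all generators and is central. It does not depend on $(i,j)$. Indeed, the matrices of the $w_{kl}(1)$ generate the signed permutation matrices of determinant $1$, among which one sends $e_1,e_2$ to $e_i,e_j$ as $r\ge3$; a corresponding product of elements $w_{kl}(1)$ conjugates $h_{12}(u)$ to $h_{ij}(u)$ and fixes central elements. Let $\operatorname{Sym}\subset H$ be the subgroup generated by the symbols, and write $\equiv$ for congruence modulo $\operatorname{Sym}$.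

\begin{lemma}\label{lem:A}
$H\cap K_2(r,\Lambda)=\operatorname{Sym}$.
\end{lemma}

\begin{proof}
For fixed $(i,j)$, $h_{ij}(u)h_{ij}(v)\equiv h_{ij}(uv)$, and therefore
\begin{equation}\label{eq:ww}
w_{ij}(a)w_{ij}(b)^{-1}=h_{ij}(a)h_{ij}(b)^{-1}\equiv h_{ij}(a/b).
\end{equation}
For $h\in H$ we get $hh_{kl}(v)h^{-1}=hw_{kl}(v)w_{kl}(1)^{-1}h^{-1}=w_{kl}(\chi v)w_{kl}(\chi)^{-1}\equiv h_{kl}(v)$, so $H/\operatorname{Sym}$ is abelian. Next, $h_{ij}(u)=w_{ij}(u)w_{ij}(1)^{-1}=w_{ji}(-u^{-1})w_{ji}(-1)^{-1}\equiv h_{ji}(u^{-1})$. For distinct $i,j,l$ the matrix of $w_{li}(1)$ sends $e_i$ to $e_l$ and fixes $e_j$, so $w_{li}(1)$ conjugates $h_{ij}(u)$ to $h_{lj}(u)$, and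
\[
h_{lj}(u)h_{ij}(u)^{-1}=w_{li}(1)\cdot h_{ij}(u)w_{li}(1)^{-1}h_{ij}(u)^{-1}=w_{li}(1)w_{li}(u^{-1})^{-1}\equiv h_{li}(u).
\]
With $j=1$ this gives $h_{li}(u)\equiv h_{1l}(u^{-1})h_{1i}(u)$ for $l,i\ne1$. So every element of $H$ is congruent to some $\prod_{j\ge2}h_{1j}(u_j)$, with matrix $\operatorname{diag}(\prod u_j,u_2^{-1},\dots,u_r^{-1})$. If this is $I$, all $u_j$ are $1$.
\end{proof}

Now let $B$ be a local ring with maximal ideal $\mathfrak{n}$ and residue field $k$. A matrix congruent to $I$ modulo $\mathfrak{n}$ is a product of a lower unitriangular, a diagonal and an upper unitriangular matrix. We lift this decomposition to $\operatorname{St}_r(B)$. Let $X_{ij}=\{x_{ij}(\alpha):\alpha\in\mathfrak{n}\}$, and let $H_1$ be the group generated by $\operatorname{Sym}$ and the $h_{ij}(q)$ with $q\in1+\mathfrak{n}$. The matrices of elements of $H_1$ are congruent to $I$, and $H_1$ normalizes each $X_{ij}$. The only pairs of generators not governed by the defining relations are $x_{ij}$, $x_{ji}$, and the next lemma handles them.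

\begin{lemma}\label{lem:B}
Let $i\ne j$, $u\in B^*$, $\alpha\in\mathfrak{n}$ and $q=1+u\alpha$. Then $x_{ji}(u)x_{ij}(\alpha)=x_{ij}(\alpha/q)\,h_0\,x_{ji}(u/q)$ with $h_0\in H_1$. Consequently
\[
x_{ji}(u)X_{ij}x_{ji}(u)^{-1}\subset X_{ij}H_1X_{ji}\qquad\text{and}\qquad X_{ji}X_{ij}\subset X_{ij}H_1X_{ji}.
\]
\end{lemma}

\begin{proof}
We use \eqref{eq:flip} for $z=u$, then $u^{-1}+\alpha=q/u$, then \eqref{eq:flip} for $z=u/q$ in the form $x_{ij}(q/u)=w_{ij}(-q/u)^{-1}x_{ij}(-q/u)x_{ji}(u/q)$:
\[
x_{ji}(u)x_{ij}(\alpha)=x_{ij}(u^{-1})\,w_{ij}(-u^{-1})\,x_{ij}(q/u)=x_{ij}(u^{-1})\,h_0\,x_{ij}(-q/u)\,x_{ji}(u/q),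
\]
where $h_0=w_{ij}(-u^{-1})w_{ij}(-q/u)^{-1}\equiv h_{ij}(q^{-1})$ by \eqref{eq:ww}. Since $h_0x_{ij}(-q/u)h_0^{-1}=x_{ij}(-1/(qu))$ and $u^{-1}-1/(qu)=\alpha/q$, the formula follows. The first inclusion holds as $u/q-u=-u^2\alpha/q\in\mathfrak{n}$. For the second, let $\beta\in\mathfrak{n}$, write $x_{ji}(\beta)=x_{ji}(\beta-1)x_{ji}(1)$, and apply the formula with $u=1$ and then with $u=\beta-1$. Moving an element of $H_1$ past $x_{ji}(\cdot)$, we get $x_{ji}(\beta)x_{ij}(\alpha)=x_{ij}(\alpha')\,h\,x_{ji}(\beta')$ with $\alpha'\in\mathfrak{n}$, $h\in H_1$, $\beta'\in B$. Comparing matrices modulo $\mathfrak{n}$ gives $\beta'\in\mathfrak{n}$.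
\end{proof}

\begin{lemma}\label{lem:C}
Let $X^+$ and $X^-$ be generated by the $X_{ij}$ with $i<j$ and $i>j$, respectively. Then $\mathcal{L}=X^-H_1X^+$ contains the kernel of $\operatorname{St}_r(B)\to\operatorname{St}_r(k)$.
\end{lemma}

\begin{proof}
The kernel is the normal closure of the $X_{ij}$: modulo this closure $x_{ij}(a)$ depends only on the class of $a$ in $k$, which gives an inverse map from $\operatorname{St}_r(k)$. So it suffices to show that $\mathcal{L}$ is a normal subgroup.

Fix $i<r$ and put $j=i+1$. Let $X_i^+$ be generated by the $X_{kl}$ with $k<l$, $(k,l)\ne(i,j)$. It is normalized by $x_{ij}(a)$ and $x_{ji}(a)$ for all $a\in B$. Indeed, conjugation by $x_{ij}(a)$ changes $x_{kl}(\alpha)$ only if $l=i$ or $k=j$, by a factor in $X_{kj}$ with $k<i$ or in $X_{il}$ with $l>j$; conjugation by $x_{ji}(a)$ changes it only if $l=j$, $k<i$ or $k=i$, $l>j$, by a factor in $X_{ki}$ or $X_{jl}$. Exchanging the two indices of every generator, we see the same for the group $X_i^-$ generated by the $X_{kl}$ with $k>l$, $(k,l)\ne(j,i)$.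 Hence $X^+=X_{ij}X_i^+$, $X^-=X_i^-X_{ji}$, and $\mathcal{L}=X_i^-S_iX_i^+$ with $S_i=X_{ji}H_1X_{ij}$.

The set $S_i$ is a group: by Lemma \ref{lem:B} we have $X_{ij}X_{ji}\subset S_i$, and as $H_1$ normalizes $X_{ij}$ and $X_{ji}$ this gives $S_iS_i\subset S_i$ and $S_i^{-1}=H_1X_{ij}X_{ji}\subset S_i$. Conjugation by $x_{ij}(u)$ or $x_{ji}(u)$, $u\in B^*$, maps $S_i$ into itself. For $X_{ij}$ and $X_{ji}$ this is the first inclusion of Lemma \ref{lem:B}, and for $h\in H_1$ we have $x_{kl}(u)hx_{kl}(u)^{-1}=hx_{kl}((\chi^{-1}-1)u)\in hX_{kl}$, since $\chi\in1+\mathfrak{n}$. So $\mathcal{L}$ is stable under conjugation by all $x_{i,i+1}(u)$, $x_{i+1,i}(u)$ with $u\in B^*$. These elements generate $\operatorname{St}_r(B)$: a nonunit is the sum $(\alpha-1)+1$ of two units, and the other $x_{kl}(a)$ are iterated commutators. Thus $g\mathcal{L}g^{-1}=\mathcal{L}$ for all $g$.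

Finally $\mathcal{L}X^+\subset\mathcal{L}$, $\mathcal{L}H_1\subset\mathcal{L}$ as $H_1$ normalizes $X^+$, and $\mathcal{L}x=x\mathcal{L}\subset\mathcal{L}$ for $x\in X^-$. So $\mathcal{L}\mathcal{L}\subset\mathcal{L}$ and $\mathcal{L}^{-1}=X^+H_1X^-\subset\mathcal{L}$.
\end{proof}

\begin{proposition}\label{prop:K2local}
Let $B$ be a local ring with finite residue field $k$. Then $K_2(B)$ is generated by the symbols $\{u,v\}$ with $u,v\in B^*$.
\end{proposition}

\begin{proof}
Here finiteness of $k$ is used: since $K_2(k)=1$, an element of $K_2(B)$ is represented, for $r$ large, by some $\kappa\in K_2(r,B)$ with trivial image in $\operatorname{St}_r(k)$. By Lemma \ref{lem:C}, $\kappa=x^-hx^+$ with $x^\pm\in X^\pm$ and $h\in H_1$. A product of a lower unitriangular, a diagonal and an upper unitriangular matrix is $I$ only if each factor is $I$. By (S2), $x^\pm=1$, and $\kappa=h\in\operatorname{Sym}$ by Lemma \ref{lem:A}.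
\end{proof}

\section{The Hilbert symbol of an elementary matrix}\label{sec:theta}

We prove Proposition \ref{prop:claim}. In two cases a single place of $S$ gives $\Gamma=\mu_m$, and there is nothing more to show; we use elements of $D$ with component $1$ outside that place $v$. If $v\in S$ is real, then $m=2$ and $(-1,-1)_v=-1$. If $v\in S$ is nonarchimedean, which happens whenever $K$ is a function field, let $\pi$ be a uniformizer. The polynomial $\lambda^m-\pi$ is Eisenstein, so $K_v(\pi^{1/m})/K_v$ is cyclic of degree $m$, and by surjectivity of $\operatorname{rec}_v$ some $(x,\pi)_v$ has order $m$.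

In the remaining case $K$ is a totally imaginary number field and $S$ consists of the complex places. Then $\mathcal{O}$ is the ring of integers of $K$ and $R$ is a subring of finite index. We construct a function $\Theta:SL(R)\to\mu_m/\Gamma$ that is trivial on $E(R)$ and takes $Y$ to the class of $(c,d')_{v_c}$.

\subsection*{Local symbols} For a rational prime $p$ put $R_p=R\otimes\mathbb{Z}_p\subset K_p=\prod_{v\mid p}K_v$. Call $p$ \emph{bad} if it divides $m\,|\mathcal{O}/\mathfrak{f}|$, and \emph{good} otherwise. For good $p$ the index $[\mathcal{O}:R]$ is prime to $p$, so $R_p=\prod_{v\mid p}\mathcal{O}_v$. Since $V_f$ consists of \emph{all} places above the bad primes, $\widehat{\mathcal{O}}=\prod_{p\text{ bad}}\mathcal{O}\otimes\mathbb{Z}_p$. The closure $\widehat R$ of $R$ is a module over $\prod_{p\text{ bad}}\mathbb{Z}_p$, in which $\mathbb{Z}$ is dense, and each $R_p$ is compact; so $\widehat R=\prod_{p\text{ bad}}R_p$.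

By (S3), (S4) and (H1) there is a homomorphism
\[
\lambda_p:K_2(K_p)=\prod_{v\mid p}K_2(K_v)\to\mu_m,\qquad\{x,y\}\mapsto\prod_{v\mid p}(x_v,y_v)_v ,
\]
and $K_2(K_p)$, being generated by symbols, is central in $\operatorname{St}(K_p)$. The ring $R_p$ is a finitely generated $\mathbb{Z}_p$-module, hence a finite product of local rings with finite residue fields. By (S3) and Proposition \ref{prop:K2local}, $K_2(R_p)$ is generated by symbols $\{x,y\}$ with $x,y\in R_p^*$. For bad $p$, $R_p^*$ is a direct factor of $D$, so $\lambda_p\{x,y\}\in\Gamma$. For good $p$, $\lambda_p\{x,y\}=1$ by (H2). Thus $\lambda_p$ maps the image of $K_2(R_p)$ into $\Gamma$ for every $p$.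

\subsection*{Definition of $\Theta$} Over a field or a local ring, Gaussian elimination gives $SL=E$, hence also over a finite product such as $R_p$. For $g\in SL(R)$ choose a lift $\tilde g\in\operatorname{St}(K)$ and lifts $g_p\in\operatorname{St}(R_p)$. Their images in $\operatorname{St}(K_p)$, denoted by the same letters, have the same matrix, so $\tilde gg_p^{-1}\in K_2(K_p)$. Let $\theta_p\in\mu_m/\Gamma$ be the class of $\lambda_p(\tilde gg_p^{-1})$. Replacing $g_p$ by $\kappa g_p$ with $\kappa\in K_2(R_p)$ multiplies $\lambda_p(\tilde gg_p^{-1})$ by an element of $\Gamma$, so $\theta_p$ does not depend on $g_p$. If $\tilde g$ is a word in generators $x_{ij}(a)$ with all $a\in R_p$, the same word can serve as $g_p$, and $\theta_p=1$. This is so for almost all $p$, and we put $\Theta(g)=\prod_p\theta_p$. Replacing $\tilde g$ by $\{x,y\}\tilde g$ with $x,y\in K^*$ multiplies this by $\prod_{v\nmid\infty}(x,y)_v$, which is $1$ by the product formula, because all infinite places are complex. By (S4), $\Theta(g)$ does not depend on $\tilde g$.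 If $g\in E(R)$, then $\tilde g$ can be taken as a word in $x_{ij}(a)$ with $a\in R$, so all $\theta_p$ are $1$ and $\Theta(g)=1$.

\subsection*{Computation of $\Theta(Y)$} Let $Y=\left(\begin{smallmatrix}a'&b'\\c&d'\end{smallmatrix}\right)$ be as in Proposition \ref{prop:claim}, viewed in $SL(R)$. As $c\in\widehat R^*$, we have $v_c\notin V_f$, so the prime $p_0$ below $v_c$ is good. A lift of $Y$ to $\operatorname{St}(K)$ is
\[
\tilde Y=x_{12}(a'/c)\,w_{12}(-1/c)\,x_{12}(d'/c),
\]
since the upper right entry of its matrix is $(a'd'-1)/c=b'$ and the other entries are $a',c,d'$. For $p\ne p_0$ we have $c\in R_p^*$: for bad $p$ because $c\in\widehat R^*$, for good $p$ because $c$ is a unit at all $v\mid p$. So $\theta_p=1$. In $R_{p_0}=\prod_{v\mid p_0}\mathcal{O}_v$ we use (S3) and take the word $\tilde Y$ at the places $v\ne v_c$. At $v_c$ the element $d'$ is a unit, since $(c,d')$ is unimodular, and we take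
\[
Y'=x_{12}(b'/d')\,h_{12}(d'^{-1})\,x_{21}(c/d')\in\operatorname{St}(\mathcal{O}_{v_c}),
\]
whose matrix has upper left entry $(1+b'c)/d'=a'$ and other entries $b',c,d'$. In $\operatorname{St}(K_{v_c})$ we rewrite $x_{21}(c/d')$ by \eqref{eq:flip}, and use $h_{12}(d'^{-1})x_{12}(d'/c)h_{12}(d'^{-1})^{-1}=x_{12}(1/(cd'))$ and $b'/d'+1/(cd')=a'/c$. This gives
\[
Y'=x_{12}(a'/c)\,h_{12}(d'^{-1})\,w_{12}(-d'/c)\,x_{12}(d'/c).
\]
The element $\tilde YY'^{-1}$ is central, so it is unchanged by conjugation with $x_{12}(a'/c)^{-1}$. By \eqref{eq:ww} and (S4) it equals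
\begin{align*}
w_{12}(-1/c)\,w_{12}(-d'/c)^{-1}\,h_{12}(d'^{-1})^{-1}
&=h_{12}(-1/c)\,h_{12}(-d'/c)^{-1}\,h_{12}(d'^{-1})^{-1}\\
&=\{d'^{-1},-d'/c\}^{-1}=\{d',-d'\}\{d',c\}^{-1}=\{d',c\}^{-1}.
\end{align*}
Hence $\Theta(Y)$ is the class of $(d',c)_{v_c}^{-1}=(c,d')_{v_c}$. If $Y\oplus I_{n-2}\in E_nR$, then $\Theta(Y)=1$, that is, $(c,d')_{v_c}\in\Gamma$. This proves Proposition \ref{prop:claim} and completes the proof of Theorem \ref{thm:main}.

\begin{thebibliography}{9}

\bibitem{Milnor}
Milnor, \emph{Introduction to Algebraic K-Theory}.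

\bibitem{question}
\emph{On a question of M.~Newman on the number of commutators},
\texttt{https://core.ac.uk/download/pdf/82397514.pdf}.

\end{thebibliography}
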